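# Partial sums of $n$-systems: when are geometric heights extremal?

## Maps that move one coordinate at a time

Throughout, $n\ge 3$, and "piecewise linear" means finitely many linear pieces on each compact interval.

**Definition ($n$-system).** Let $I\subseteq[0,\infty)$ be an interval with nonempty interior. An $n$-system on $I$ is a map $\mathbf P=(P_1,\dots,P_n):I\to\mathbb R^n$ such that:

- (S1) for each $q\in I$, $0\le P_1(q)\le\cdots\le P_n(q)$ and $P_1(q)+\cdots+P_n(q)=q$;
- (S2) $\mathbf P$ is continuous and piecewise linear, and on each interval where it is linear its derivative is one of the standard basis vectors $e_1,\dots,e_n$;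
- (S3) if $q$ is an interior point of $I$ where $\mathbf P$ is not differentiable, with $\mathbf P'(q^-)=e_k$ and $\mathbf P'(q^+)=e_l$, and if $k<l$, then $P_k(q)=P_{k+1}(q)=\cdots=P_l(q)$.

So $n$ particles sit on a half-line, and at each time exactly one of them moves to the right at unit speed. Call a point $q$ as in (S3) a *switch* $k\to l$. A switch to a smaller index is free. A switch to a larger index is allowed only if all the particles from the $k$-th to the $l$-th are at the same place. By (S2), every $P_i$ is nondecreasing.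

**Definition (proper).** An $n$-system is proper if $I=[q_0,\infty)$ for some $q_0\ge0$ and $P_1(q)\to\infty$ as $q\to\infty$. Then all coordinates tend to $\infty$.

**Example 1.** Take $n=3$ and start at $(1,2,4)$, so $q_0=7$. Move
$$(1,2,4)\xrightarrow{\;P_1\;}(2,2,4)\xrightarrow{\;P_2\;}(2,4,4)\xrightarrow{\;P_3\;}(2,4,8)=2\cdot(1,2,4),$$
and repeat, scaled by $2,4,8,\dots$. The switch $1\to2$ occurs where $P_1=P_2$, the switch $2\to3$ occurs where $P_2=P_3$, and $3\to1$ is free. This is a proper $3$-system. By contrast, a motion by $e_1$ that arrives at $(1,2,4)$ may not be followed by $e_2$, because $P_1\ne P_2$ there.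

**Definition (the two exponents).** Let $j\in\{1,\dots,n-1\}$ and put $N=n-j$,
$$S=P_1+\cdots+P_j,\qquad T=P_{j+1}+\cdots+P_n .$$
For a proper $n$-system,
$$\underline\chi_j(\mathbf P)=\liminf_{q\to\infty}\frac{T(q)}{S(q)},\qquad \overline\chi_j(\mathbf P)=\limsup_{q\to\infty}\frac{T(q)}{S(q)} .$$

At each time exactly one of $S,T$ is growing. The ratio $T/S$ goes up while an upper coordinate moves and down while a lower one moves, so its extremes are found at the times where the motion passes between $\{e_1,\dots,e_j\}$ and $\{e_{j+1},\dots,e_n\}$.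

**Example 1, continued.** For $j=1$ the ratio $(P_2+P_3)/P_1$ at the four displayed points is $6,3,4,6$, so $\underline\chi_1=3$ and $\overline\chi_1=6$. For $j=2$ the ratio $P_3/(P_1+P_2)$ is $\frac43,1,\frac23,\frac43$, so $\underline\chi_2=\frac23$ and $\overline\chi_2=\frac43$. In both cases the quotient $\overline\chi_j/\underline\chi_j$ is $2$, the scaling factor.

**Definition (the comparison function).** For $\rho\ge1$,
$$f_j(\rho)=\frac{\sum_{k=j-1}^{n-2}\rho^k}{\sum_{k=0}^{j-1}\rho^k}=\frac{1+\rho+\cdots+\rho^{N-1}}{1+\rho^{-1}+\cdots+\rho^{-(j-1)}},\tag{1}$$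
and $f_j(\infty)=\lim_{\rho\to\infty}f_j(\rho)$. In the second form the numerator is nondecreasing and the denominator nonincreasing in $\rho$. Since $n\ge3$, either $N\ge2$ or $j\ge2$, so one of them is strictly monotone and $f_j$ is strictly increasing. Also $f_j(1)=N/j$.

**Example 2.** For $n=3$: $f_1(\rho)=1+\rho$ and $f_2(\rho)=\rho/(1+\rho)$. In Example 1, $f_1(2)=3=\underline\chi_1$ and $f_2(2)=\frac23=\underline\chi_2$. For $(n,j)=(4,2)$: $f_2(\rho)=\frac{\rho+\rho^2}{1+\rho}=\rho$. For $(n,j)=(5,3)$: $f_3(\rho)=\frac{\rho^2+\rho^3}{1+\rho+\rho^2}$, so $f_3(\rho)=1$ means $\rho^3=\rho+1$.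

**Definition (the number $\rho_j$).** For a proper $n$-system, $\rho_j\in[1,\infty]$ is characterized by $f_j(\rho_j)=\underline\chi_j(\mathbf P)$.

This makes sense. First, $T\ge NP_j$ and $S\le jP_j$, so $\underline\chi_j\ge N/j=f_j(1)$. If $j\le n-2$, then $f_j(\infty)=\infty$ and nothing more is needed. If $j=n-1$, then $f_j(\infty)=1$. In that case $S$ and $T=P_n$ are both unbounded, so there are arbitrarily late switches $k\to n$ with $k<n$. There (S3) gives $P_{n-1}=P_n$, so $T\le S$ and $\underline\chi_{n-1}\le1$.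

## The conjectured inequality and its exact range

With the convention $\infty\cdot x=\infty$ for $x>0$, the following statement is the one to examine. It comes from the text "Parametric Geometry of Numbers".

**Conjecture (Version III).** Let $n\ge3$ and $j\in\{1,\dots,n-1\}$. For each proper $n$-system $\mathbf P$,
$$\overline\chi_j(\mathbf P)\ge\rho_j\,\underline\chi_j(\mathbf P).\tag{2}$$

In words: if $T/S$ eventually stays above a given level, it must also oscillate by at least a certain factor, and the factor is the one seen in systems like Example 1. The cases $j=1$ and $j=n-1$, for all $n\ge3$, are proved (Marnat–Moshchevitin). The question is to prove or disprove (2) for all $n$ and $j$. The conjecture is false, and the set of pairs for which (2) holds can be determined completely.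

**Theorem A.** There is a proper $5$-system with $\underline\chi_3=1$ and $\overline\chi_3=\frac{3+\sqrt5}4<\rho_3$, where $\rho_3^3=\rho_3+1$.

**Theorem B.** Let $2\le j\le n-2$ with $(n,j)\ne(4,2)$. For every real $c\ge4\sqrt n$ there is a proper $n$-system with $\overline\chi_j(\mathbf P)<\rho_j\,\underline\chi_j(\mathbf P)$. In these examples $\underline\chi_j\to\infty$ as $c\to\infty$, so restricting to large $\underline\chi_j$ does not rescue the conjecture.

**Theorem C.** For $(n,j)=(4,2)$ the conjecture is true: $\overline\chi_2\ge\underline\chi_2^{\,2}$ for every proper $4$-system. Equality is attained with $\underline\chi_2=\rho$ for every real $\rho>1$.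

**Classification.** Inequality (2) holds for all proper $n$-systems if and only if $j\in\{1,n-1\}$ or $(n,j)=(4,2)$.

The classification follows at once: the cases $j\in\{1,n-1\}$ are the quoted result, $(4,2)$ is Theorem C, and every other pair satisfies $2\le j\le n-2$ and is covered by Theorem B.

## The case $n=3$, $j=1$ by hand

This smallest instance of the quoted result shows how (S3) forces oscillation. Here $f_1(\rho)=1+\rho$, so $\rho_1=\underline\chi_1-1$ and (2) reads $\overline\chi_1\ge\underline\chi_1(\underline\chi_1-1)$. We may assume $\overline\chi_1<\infty$. Recall $\underline\chi_1\ge2$. Fix $1<m<\underline\chi_1$ and $M>\overline\chi_1$. For all large $q$ we have $P_1>0$ and $mP_1\le P_2+P_3\le MP_1$.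

Since $P_1$ and $P_2+P_3$ are unbounded, there are late times $s_0<t_0<s_1<t_1<\cdots\to\infty$ such that an upper coordinate ($P_2$ or $P_3$) moves on $[s_i,t_i]$, $P_1$ moves on $[t_i,s_{i+1}]$, and each $s_i$ is a switch $1\to l$ with $l\ge2$. By (S3), $P_1(s_i)=P_2(s_i)$. Write $\mathbf P(s_i)=(x_i,x_i,d_i)$. Then $\mathbf P(t_i)=(x_i,x_{i+1},d_{i+1})$, because only $P_1$ moves between $t_i$ and $s_{i+1}$. So
$$x_i+d_i\ge mx_i,\qquad x_{i+1}+d_{i+1}\le Mx_i .$$
Since $P_3\to\infty$, there is an $i$ with $d_{i+1}>d_i$, so $P_3$ moves during $[s_i,t_i]$. Look at the moment it first starts to move. If this is $s_i$, the switch is $1\to3$ and $x_i=d_i$. Otherwise it is a switch $2\to3$, where $P_2=P_3=d_i$. Either way $x_{i+1}=P_2(t_i)\ge d_i$. Therefore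
$$Mx_i\ge x_{i+1}+d_{i+1}\ge mx_{i+1}\ge md_i\ge m(m-1)x_i .$$
Letting $m\to\underline\chi_1$ and $M\to\overline\chi_1$ gives the claim. The mechanism is that when the top particle moves, the one below must first have caught up with its old position. We return to this for $(4,2)$.

## Systems built from a sequence of heights

To look for counterexamples we need many systems whose exponents can be read off.

**Lemma 1.** Let $j\ge2$, $N=n-j\ge1$. Let $(x_i)_{i\ge i_0}$ be strictly increasing, positive and unbounded, let $E\subset\{i\ge i_0\}$ be infinite, and let $0<v_1^{(i_0)}<\dots<v_{j-1}^{(i_0)}<x_{i_0}$. Put $v^{(i+1)}=v^{(i)}$ if $i\notin E$, and $v^{(i+1)}=(v_2^{(i)},\dots,v_{j-1}^{(i)},x_i)$ if $i\in E$. Let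
$$T_i=x_i+\dots+x_{i+N-1},\qquad S_i=x_i+v_1^{(i)}+\dots+v_{j-1}^{(i)} .$$
Then there is a proper $n$-system with
$$\underline\chi_j=\liminf_{i\to\infty}\frac{T_i}{S_i},\qquad\overline\chi_j=\limsup_{i\to\infty}\frac{T_{i+1}}{S_i}.\tag{3}$$

The $v$'s are the positions of the $j-1$ lowest particles. They remember old heights, and the memory is refreshed only at the steps in $E$, which we call *resets*: the oldest height is dropped and the current one is stored.

*Proof.* By induction, $0<v_1^{(i)}<\dots<v_{j-1}^{(i)}<x_i$ for every $i$: this is preserved when $i\notin E$ because $x_{i+1}>x_i$, and when $i\in E$ because the new last entry is $x_i<x_{i+1}$. Consider the points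
$$Z_i=(v_1^{(i)},\dots,v_{j-1}^{(i)},\,x_i,\;\;x_i,\,x_{i+1},\dots,x_{i+N-1}),$$
which have $(j-1)+1+N=n$ coordinates, with lower sum $S_i$ and upper sum $T_i$.

**Step 1: the motion from $Z_i$ to $Z_{i+1}$.** It has two phases.

*Phase U.* $P_{j+1}$ grows from $x_i$ to $x_{i+1}$, then $P_{j+2}$ from $x_{i+1}$ to $x_{i+2}$, and so on, up to $P_n$ from $x_{i+N-1}$ to $x_{i+N}$. This leads to $(v^{(i)},x_i,\;x_{i+1},\dots,x_{i+N})$.

*Phase L.* If $i\notin E$, $P_j$ grows from $x_i$ to $x_{i+1}$. If $i\in E$, $P_1$ grows from $v_1^{(i)}$ to $v_2^{(i)}$, and so on, up to $P_{j-1}$ from $v_{j-1}^{(i)}$ to $x_i$, and then $P_j$ from $x_i$ to $x_{i+1}$. In both cases we arrive at $Z_{i+1}$.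

**Step 2: the axioms.** All segments have positive length and the coordinates stay ordered. With the coordinate sum as parameter, (S1) and (S2) hold. Only finitely many pieces meet a compact interval, because the coordinate sum at $Z_i$ is at least $x_i\to\infty$. For (S3): inside a phase every switch is $s\to s+1$ and occurs exactly when particle $s$ reaches particle $s+1$, so $P_s=P_{s+1}$. The switch from U to L decreases the index. The switch from L to the next U is $j\to j+1$, at $P_j=P_{j+1}=x_{i+1}$. The system is proper: after $j-1$ resets at steps $\ge i$, all entries of $v$ are at least $x_i$. Since $E$ is infinite and $x_i\to\infty$, $P_1\to\infty$.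

**Step 3: the exponents.** In phase U, $S=S_i$ is constant while $T$ increases from $T_i$ to $T_{i+1}$. In phase L, $T=T_{i+1}$ is constant while $S$ increases from $S_i$ to $S_{i+1}$. So $T/S$ rises monotonically from $T_i/S_i$ to $T_{i+1}/S_i$ and then falls monotonically to $T_{i+1}/S_{i+1}$. This is (3). $\square$

**Example 3 (geometric heights).** Let $c>1$, $j\ge2$, $x_i=c^i$, reset at every step, and $v^{(i_0)}=(c^{i_0-j+1},\dots,c^{i_0-1})$. Then $S_i=c^i(1+c^{-1}+\dots+c^{-(j-1)})$ and $T_i=c^i(1+c+\dots+c^{N-1})$. By (1), $T_i/S_i=f_j(c)$ and $T_{i+1}/S_i=c\,f_j(c)$. So $\underline\chi_j=f_j(c)$, $\rho_j=c$ and $\overline\chi_j=\rho_j\underline\chi_j$.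

This explains $f_j$: the conjecture says that, for a given $\underline\chi_j$, geometric heights with a reset at every step oscillate least.

## Fewer resets, with the heights left geometric

Lemma 1 has two free ingredients: the set $E$ and the heights. Keeping the old, small $v$'s longer keeps $S$ small, hence $T/S$ large, so the first thing to try is to reset less often and change nothing else.

Take $j=2$, $x_i=c^i$ with $c>1$, and let $E$ be the positive multiples of $K\ge1$, with $i_0=1$ and $v^{(1)}_1=1$. For $1\le i\le K$ we have $S_i=c^i+1$, and everything scales by $c^K$ after $K$ steps. With $G=1+c+\dots+c^{N-1}$,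
$$\frac{T_i}{S_i}=\frac{G}{1+c^{-i}},\qquad\frac{T_{i+1}}{S_i}=\frac{cG}{1+c^{-i}}\qquad(1\le i\le K).$$
Both increase with $i$. So
$$\underline\chi_2=\frac{cG}{c+1}=f_2(c),\qquad \overline\chi_2=\frac{cG}{1+c^{-K}} .$$
The floor has not moved: it is attained at $i=1$, right after a reset, where the stored height $1$ is still comparable with $x_1=c$. The ceiling, attained at $i=K$, has risen for $K\ge2$. We have $\rho_2=c$ and $\overline\chi_2/\underline\chi_2=(c+1)/(1+c^{-K})$, which is $c$ for $K=1$ and larger than $c$ for $K\ge2$. So thinning the resets alone makes things worse.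

The trouble is visible in the formula: $T_i/S_i$ is not constant in $i$. It starts at the low value $cG/(c+1)$ and drifts up towards $G$, and this drift is wasted oscillation. The remedy is to change the heights as well, so that $T_i/S_i$ is the same, or nearly so, at every step.

## A golden-ratio $5$-system

The smallest clean instance of this remedy is for $(n,j)=(5,3)$. Let $\varphi=\frac{1+\sqrt5}2$, so $\varphi^2=\varphi+1$ and $\varphi^{-1}+\varphi^{-2}=1$. We use the heights $1,1,\varphi,\varphi,\varphi^2,\varphi^2,\dots$, each taken twice, with a reset at every second step. They are only weakly increasing, so some segments of Lemma 1 have length zero, and we check the axioms directly.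

*Proof of Theorem A.* **Step 1: the motion.** Start at $A=(\varphi^{-2},\varphi^{-1},1,1,1)$, with coordinate sum $4$, and move as follows.

| moving coordinate | reaches | $T/S$ there |
|---|---|---|
| (start) | $(\varphi^{-2},\varphi^{-1},1,1,1)$ | $2/2=1$ |
| $P_5:1\to\varphi$ | $(\varphi^{-2},\varphi^{-1},1,1,\varphi)$ | $(1+\varphi)/2=\varphi^2/2$ |
| $P_1:\varphi^{-2}\to\varphi^{-1}$, then $P_2:\varphi^{-1}\to1$ | $(\varphi^{-1},1,1,1,\varphi)$ | $\varphi^2/\varphi^2=1$ |
| $P_4:1\to\varphi$ | $(\varphi^{-1},1,1,\varphi,\varphi)$ | $2\varphi/\varphi^2=2/\varphi$ |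
| $P_3:1\to\varphi$ | $(\varphi^{-1},1,\varphi,\varphi,\varphi)=\varphi A$ | $2\varphi/(2\varphi)=1$ |

The sums use $\varphi^{-1}=\varphi-1$: in the third point $S=\varphi^{-1}+2=\varphi+1=\varphi^2$, and in the last $S=\varphi^{-1}+1+\varphi=2\varphi$. Repeat, scaled by $\varphi,\varphi^2,\dots$. This defines $\mathbf P$ on $[4,\infty)$.

**Step 2: the axioms.** (S1) and (S2) are clear, and $P_1\to\infty$. The switches to a larger index are:

- $1\to2$, where $P_1=P_2$;
- $2\to4$, at the multiples of $(\varphi^{-1},1,1,1,\varphi)$, where $P_2=P_3=P_4$;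
- $3\to5$, at $\varphi^kA$, where $P_3=P_4=P_5$.

The switches $5\to1$ and $4\to3$ are free.

**Step 3: the exponents.** $T/S$ is monotone along each row. Since $\varphi^3=2\varphi+1=2+\sqrt5>4$, we have $2/\varphi<\varphi^2/2$. Hence $\underline\chi_3=1$ and $\overline\chi_3=\varphi^2/2=\frac{3+\sqrt5}4=:c$.

**Step 4: comparison with $\rho_3$.** By Example 2, $\rho_3$ satisfies $\rho_3^3=\rho_3+1$, and $f_3(c)<1$ is equivalent to $c^3<c+1$. Since $\varphi^6=8\varphi+5$,
$$c^3=\frac{\varphi^6}8=\frac{9+4\sqrt5}8<2.25<2.3<\frac{7+\sqrt5}4=c+1,$$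
where the first inequality is $80<81$ and the last one follows from $\sqrt5>2.2$. So $f_3(c)<1=f_3(\rho_3)$, and $c<\rho_3$ because $f_3$ is increasing. Hence $\overline\chi_3=c<\rho_3=\rho_3\underline\chi_3$. $\blacksquare$

## Heights with $T_i\approx mS_i$ at every step

Now let $N=n-j\ge2$, $j\ge2$, $(N,j)\ne(2,2)$, and $c\ge4\sqrt n$. Here $n\ge5$, so $c\ge3$.

### Where the heights come from

We want $T_i\approx mS_i$ at every step and $T_{i+1}\le cm\,S_i$, for a constant $m$ as large as possible. Reset every $2N$ steps, and normalize so that the height stored at a reset is $x_0=1$. Right after it, $S_i\approx x_i+1$. Much later, $S_i\approx x_i$, because the stored $1$ has become negligible. At the reset index itself $S_0\approx1$, for the same reason.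

- We ask for $T_0=m$ and $T_1=m(x_1+1)=cm$. The second forces $x_1=c-1$.
- We let the heights grow by the factor $c$ from $x_2=y$ on: $x_l=c^{l-2}y$ for $2\le l\le N$. Put $X=x_N$. Then $T_1-T_0=X-1$ gives $X-1=m(c-1)$. On the other hand $T_0=1+(c-1)+y\frac{c^{N-2}-1}{c-1}=c+\frac{X-y}{c-1}$. Setting this equal to $m=\frac{X-1}{c-1}$ gives $y=c^2-c+1$.
- Asking for $T_2=m(x_2+1)$ forces $x_{N+1}=x_1+T_2-T_1=(c-1)+m(c-1)^2+m=X(c-1)+m$, where we used $m(c-1)=X-1$.
- Asking for $T_i=m(x_i+1)$ for $2\le i\le N$ forces $x_{i+N}=x_i+m(c-1)x_i=Xx_i$ for $2\le i\le N-1$. We also put $x_{2N}=X\cdot X$, and restart there with everything scaled by $X^2$.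

It then has to be checked that the second half of the period behaves. First, small numbers.

**Example 4 ($N=3$, $j=2$, $c=3$).** Here $y=7$, $X=21$, $m=10$. The heights are $1,2,7,21,52,147,441$, continuing with $882,3087,9261$. Lemma 1 applies with $E$ the positive multiples of $6$, $i_0=1$ and $v^{(1)}_1=1$, so $S_i=x_i+1$ for $1\le i\le6$, and everything scales by $441$.

| $i$ | $x_i$ | $S_i$ | $T_i$ | $T_i/S_i$ | $T_{i+1}/S_i$ |
|---|---|---|---|---|---|
| 1 | 2 | 3 | 30 | 10 | $80/3\approx26.67$ |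
| 2 | 7 | 8 | 80 | 10 | $220/8=27.5$ |
| 3 | 21 | 22 | 220 | 10 | $640/22\approx29.09$ |
| 4 | 52 | 53 | 640 | $\approx12.08$ | $1470/53\approx27.74$ |
| 5 | 147 | 148 | 1470 | $\approx9.932$ | $4410/148\approx29.80$ |
| 6 | 441 | 442 | 4410 | $\approx9.977$ | $13230/442\approx29.93$ |

So $\underline\chi_2=1470/148\approx9.932$, $\overline\chi_2=13230/442\approx29.93$, and the quotient is $666/221<3.014$. With $n=5$, $f_2(\rho)=\frac{\rho+\rho^2+\rho^3}{1+\rho}$ and $f_2(3.014)<9.84<\underline\chi_2$. So $\rho_2>3.014>\overline\chi_2/\underline\chi_2$, and (2) fails for this system. This value of $c$ lies outside the range in Theorem B; the general proof takes $c$ larger in order to control all error terms at once.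

### Proof of Theorem B

**Step 1: the sequence.** Put
$$x_0=1,\quad x_1=c-1,\quad x_l=c^{\,l-2}(c^2-c+1)\ (2\le l\le N),\quad X:=x_N,\quad m:=\frac{X-1}{c-1},$$
$$x_{N+1}=X(c-1)+m,\qquad x_{N+l}=Xx_l\ (2\le l\le N),$$
and extend to $i\in\mathbb Z$ by $x_{i+2N}=X^2x_i$, which is consistent because $x_{2N}=X\cdot x_N=X^2x_0$. We need strict monotonicity over one period:

- $x_1=c-1>1=x_0$, and $x_2-x_1=c^2-2c+2>0$;
- $x_{l+1}=cx_l$ and $x_{N+l+1}=cx_{N+l}$ for $2\le l\le N-1$;
- $x_{N+1}>X=x_N$, since $c-1>1$;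
- $x_{N+2}-x_{N+1}=X(c^2-2c+2)-m>0$, since $X=1+m(c-1)>m$;
- $x_{2N+1}=(c-1)X^2>X^2=x_{2N}$.

**Step 2: the sums $T_i$.** Let $T_i=\sum_{k=0}^{N-1}x_{i+k}$, so $T_{i+2N}=X^2T_i$. We claim
$$\begin{aligned}&T_0=m,\qquad T_1=cm,\qquad T_i=m(x_i+1)\ (2\le i\le N),\\&T_{N+1}=m(cX+1),\qquad T_{N+l}=mXx_l=m\,x_{N+l}\ (2\le l\le N).\end{aligned}\tag{4}$$
For $T_0$: $(c-1)T_0=(c-1)c+(c^2-c+1)(c^{N-2}-1)=c^2-c+X-(c^2-c+1)=X-1$. The rest follows from $T_{i+1}=T_i+x_{i+N}-x_i$ and $X-1=m(c-1)$:

- $T_1=m+(X-1)=cm$.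
- $T_2=cm+X(c-1)+m-(c-1)=cm+m+(X-1)(c-1)=cm+m+m(c-1)^2=m(c^2-c+2)=m(x_2+1)$.
- For $2\le i\le N-1$: $T_{i+1}=T_i+(X-1)x_i=T_i+m(c-1)x_i=T_i+m(x_{i+1}-x_i)$.
- $T_{N+1}=T_N+X^2-X=m(X+1)+mX(c-1)=m(cX+1)$.
- $T_{N+2}=m(cX+1)+X^2(c-1)-X(c-1)-m=mcX+X(X-1)(c-1)=mcX+mX(c-1)^2=mXx_2$.
- For $2\le l\le N-1$: $T_{N+l+1}=T_{N+l}+(X^2-X)x_l=T_{N+l}+mX(c-1)x_l=T_{N+l}+mX(x_{l+1}-x_l)$.

**Step 3: the system and its lower sums.** Apply Lemma 1 from $i_0=1$ with $E=\{i\ge1:2N\mid i\}$ and $v^{(1)}=(X^{-2(j-2)},\dots,X^{-2},1)$, which is increasing with last entry $1<c-1=x_1$. At $i=2N$ the first entry is dropped and $x_{2N}=X^2$ is appended, so $v^{(2N+1)}=X^2v^{(1)}$, and this scaling repeats in every period. Hence for $1\le i\le2N$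
$$S_i=x_i+W,\qquad W=1+\eta,\qquad 0\le\eta=\sum_{r=1}^{j-2}X^{-2r}\le\frac1{X^2-1}\le1,\tag{5}$$
and $S_{i+2N}=X^2S_i$. So $T_i/S_i$ and $T_{i+1}/S_i$ are $2N$-periodic, and by (3) it suffices to take the minimum and the maximum over $1\le i\le2N$.

**Step 4: upper bound $\overline\chi_j\le cm$.** We show $T_{i+1}\le cm\,S_i$, using $S_i\ge x_i+1$ and (4).

- $i=1$: $T_2=m(c^2-c+2)\le cm\cdot c=cm(x_1+1)$, since $c\ge2$.
- $2\le i\le N-1$: $T_{i+1}=m(cx_i+1)\le cm(x_i+1)$.
- $i=N$: $T_{N+1}=m(cX+1)\le cm(X+1)$.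
- $i=N+1$: $T_{N+2}=mX(c^2-c+1)$, and we need this to be at most $cm(X(c-1)+m+1)$. After canceling, this is $X\le cm+c$, true since $X=1+m(c-1)$.
- $N+2\le i\le2N-1$: $T_{i+1}=mx_{i+1}=cmx_i$.
- $i=2N$: $T_{2N+1}=X^2T_1=cmX^2\le cm(X^2+1)$.

**Step 5: lower bound $\underline\chi_j\ge m(1-\varepsilon)$ with $\varepsilon:=\dfrac2{Xx_2}$.** Note that $0<\varepsilon<1$.

For $1\le i\le N+1$ we have $T_i\ge m(x_i+1)$. For $i=1$ and for $2\le i\le N$ this is an equality in (4). For $i=N+1$ it says $cX+1\ge X(c-1)+m+1$, that is, $X\ge m$. Since $S_i=x_i+1+\eta\le(1+\eta)(x_i+1)$,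
$$\frac{T_i}{S_i}\ge\frac m{1+\eta}\ge m(1-\eta),\qquad\eta\le\frac1{X^2-1}\le\frac2{X^2}\le\varepsilon,$$
the last step because $x_2\le X$.

For $i=N+l$ with $2\le l\le N$, $T_i=mx_i$, $W\le2$ and $x_i\ge Xx_2$, so
$$\frac{T_i}{S_i}=\frac m{1+W/x_i}\ge m\Big(1-\frac W{x_i}\Big)\ge m\Big(1-\frac2{Xx_2}\Big).$$

**Step 6: $m$ exceeds $f_j(c)$.** This is where $(N,j)\ne(2,2)$ enters. Let $G=1+c+\dots+c^{N-1}$. By (1), $f_j(c)=G\big/\sum_{k=0}^{j-1}c^{-k}$. Also $m=G-c^{N-2}$, because
$$(c-1)(G-c^{N-2})=c^N-1-c^{N-1}+c^{N-2}=X-1 .$$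

- If $N\ge3$ and $j\ge2$: $f_j(c)\le\frac G{1+c^{-1}}=\frac{cG}{1+c}$, so
$$m-f_j(c)\ge\frac G{1+c}-c^{N-2}=\frac{G-(1+c)c^{N-2}}{1+c}=\frac{1+\dots+c^{N-3}}{1+c}\ge\frac1{c+2}.$$
- If $N=2$ and $j\ge3$: $m=c$ and $f_j(c)\le\frac{1+c}{1+c^{-1}+c^{-2}}=\frac{c^2(1+c)}{c^2+c+1}$, so
$$m-f_j(c)\ge\frac c{c^2+c+1}\ge\frac1{c+2},$$
the last inequality being $c^2+2c\ge c^2+c+1$.

If $N=j=2$, then $m=c=f_2(c)$, and the construction gains nothing.

**Step 7: the error $\varepsilon$ is smaller than the gain.** We claim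
$$m(1-\varepsilon)^{n-1}>f_j(c).\tag{6}$$
We have $x_2=c^2-c+1\ge\frac23c^2$, since $\frac13c^2-c+1$ has negative discriminant. So $X=c^{N-2}x_2\ge\frac23c^N$ and $Xx_2\ge\frac49c^{N+2}$. Also $X\le c^N$ and $c-1\ge\frac23c$ (as $c\ge3$), so $m\le\frac{c^N}{c-1}\le\frac32c^{N-1}$. Therefore
$$\varepsilon m\le2\cdot\tfrac94c^{-N-2}\cdot\tfrac32c^{N-1}=\tfrac{27}4c^{-3}.$$
Since $c+2\le\frac53c$ and $c^2\ge16n>\frac{45}4(n-1)$,
$$(c+2)\cdot\tfrac{27}4(n-1)c^{-3}\le\tfrac{45}4(n-1)c^{-2}<1 .$$
So $(n-1)\varepsilon m<\frac1{c+2}\le m-f_j(c)$, and Bernoulli's inequality gives $m(1-\varepsilon)^{n-1}\ge m-(n-1)\varepsilon m>f_j(c)$.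

**Step 8: conclusion.** Suppose $\overline\chi_j\ge\rho_j\underline\chi_j$. Since $\underline\chi_j\le cm<\infty$ and $f_j(\infty)=\infty$ (as $j\le n-2$), $\rho_j$ is finite. By Steps 4 and 5,
$$\rho_j\le\frac{\overline\chi_j}{\underline\chi_j}\le\frac{cm}{m(1-\varepsilon)}=\frac c{1-\varepsilon}.$$
For $t\ge1$ we have $f_j(tc)\le t^{n-2}f_j(c)$: in the first form of (1), the numerator grows by a factor at most $t^{n-2}$ and the denominator does not decrease. Hence
$$m(1-\varepsilon)\le\underline\chi_j=f_j(\rho_j)\le f_j\Big(\frac c{1-\varepsilon}\Big)\le(1-\varepsilon)^{-(n-2)}f_j(c),$$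
that is, $m(1-\varepsilon)^{n-1}\le f_j(c)$, contradicting (6). So $\overline\chi_j<\rho_j\underline\chi_j$. Finally, $\underline\chi_j\ge m(1-\varepsilon)>f_j(c)$ by (6), since $0<1-\varepsilon<1$. As $f_j(c)\to\infty$ when $c\to\infty$, also $\underline\chi_j\to\infty$. $\blacksquare$

## The inequality $\overline\chi_2\ge\underline\chi_2^{\,2}$ for $4$-systems

For $(n,j)=(4,2)$ we have $f_2(\rho)=\rho$, so $\rho_2=\underline\chi_2$ and (2) is $\overline\chi_2\ge\underline\chi_2^{\,2}$. Always $T\ge S$, so $\underline\chi_2\ge1$. The claim is trivial if $\underline\chi_2=1$ or $\overline\chi_2=\infty$, so assume $1<\underline\chi_2\le\overline\chi_2<\infty$. Fix $1<m<\underline\chi_2$ and $M>\overline\chi_2$. For all large $q$, $mS\le T\le MS$ and $P_1>0$. We prove $M\ge m^2$; letting $m\to\underline\chi_2$ and $M\to\overline\chi_2$ then gives the claim.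

**Step 1: cut time into upper and lower phases.** Since $S$ and $T$ are unbounded, derivatives in $\{e_1,e_2\}$ and in $\{e_3,e_4\}$ both occur for arbitrarily large $q$. So there are late times $s_0<t_0<s_1<t_1<\cdots\to\infty$ such that the derivative lies in $\{e_3,e_4\}$ on $[s_i,t_i]$ and in $\{e_1,e_2\}$ on $[t_i,s_{i+1}]$, with a change from $\{e_1,e_2\}$ to $\{e_3,e_4\}$ at each $s_i$. By (S3), $P_2(s_i)=P_3(s_i)$. Write $\mathbf P(s_i)=(a_i,x_i,x_i,d_i)$. Since $P_1,P_2$ are constant on $[s_i,t_i]$ and $P_3,P_4$ on $[t_i,s_{i+1}]$, we have $\mathbf P(t_i)=(a_i,x_i,x_{i+1},d_{i+1})$. The sequences $a_i,x_i,d_i$ are nondecreasing, and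
$$x_i+d_i\ge m(a_i+x_i),\qquad x_{i+1}+d_{i+1}\le M(a_i+x_i).\tag{7}$$

**Step 2: what (S3) gives when an outer particle moves.**

(U) *If $d_{i+1}>d_i$, then $x_{i+1}\ge d_i$.* Let $q'$ be the start of the first $e_4$-piece in $[s_i,t_i]$. If $q'=s_i$, the switch is $k\to4$ with $k\le2$, so $x_i=P_3(s_i)=P_4(s_i)=d_i$. If $q'>s_i$, the switch is $3\to4$, so $P_3(q')=P_4(q')=d_i$. In both cases $x_{i+1}=P_3(t_i)\ge d_i$.

(L) *If $a_{i+1}>a_i$, then $a_{i+1}\ge x_i$.* Let $q''$ be the end of the last $e_1$-piece in $[t_i,s_{i+1}]$. The next derivative is $e_2$ if $q''<s_{i+1}$, and some $e_l$ with $l\ge3$ if $q''=s_{i+1}$. Either way the index increases from $1$, so $P_1(q'')=P_2(q'')\ge P_2(t_i)=x_i$. Since $P_1$ is constant on $[q'',s_{i+1}]$, $a_{i+1}=P_1(q'')\ge x_i$.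

Call $i$ a *D-step* if $d_{i+1}>d_i$ and an *A-step* if $a_{i+1}>a_i$. Both kinds occur infinitely often, since $P_4,P_1\to\infty$.

**Step 3: imitate the case $n=3$, $j=1$.** Suppose $i$ is both a D-step and an A-step. By (7) at $i$ and $i+1$, then (L) and (U), then (7) at $i$,
$$M(a_i+x_i)\ge x_{i+1}+d_{i+1}\ge m(a_{i+1}+x_{i+1})\ge m(x_i+d_i)\ge m^2(a_i+x_i),$$
so $M\ge m^2$.

The same chain at a D-step that is not an A-step has only $a_{i+1}=a_i$ in place of $a_{i+1}\ge x_i$. It reaches $m(a_i+d_i)$, and (7) then gives only $a_i+d_i\ge(m+1)a_i+(m-1)x_i$, which is smaller than $m(a_i+x_i)$ as soon as $a_i<x_i$. So a D-step alone is not enough. We need the next A-step as well, and we need the pair to be close.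

**Step 4: choose a D-step and an A-step with nothing in between.** Take an A-step $k_0$ preceded by some D-step, let $i$ be the largest D-step with $i\le k_0$, and let $k$ be the smallest A-step with $k\ge i$. Then $i\le k\le k_0$, there is no D-step in $(i,k]$, and there is no A-step in $[i,k)$. If $k=i$, Step 3 finishes the proof. From now on $k>i$.

**Step 5: two lower bounds for $M$.** Since there is no A-step in $[i,k)$ and no D-step in $(i,k]$, we may put
$$a=a_i=a_k,\qquad d'=d_{i+1}=d_{k+1},\qquad y=x_k,\qquad y'=x_{k+1}.$$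
By (U) at $i$ and monotonicity, $y'\ge y\ge x_{i+1}\ge d_i$. By (7) at $k+1$ and (L) at $k$ (which says $a_{k+1}\ge y$),
$$y'+d'\ge m(a_{k+1}+y')\ge m(y+y').$$
Hence $y'+d'\ge2my$, and $d'\ge my+(m-1)y'\ge(2m-1)y$. Now the second part of (7), used at step $k$ and at step $i$, gives
$$M(a+y)\ge y'+d'\ge2my,\tag{8}$$
$$M(a+x_i)\ge x_{i+1}+d'\ge x_{i+1}+(2m-1)y\ge2mx_{i+1}\ge2md_i.\tag{9}$$

**Step 6: one of the two suffices.** Bound (8) gives $M\ge m^2$ if $2y\ge m(a+y)$, and (9) gives it if $2d_i\ge m(a+x_i)$. So we compare $(2-m)y$ with $ma$.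

- If $(2-m)y\ge ma$, then $2y\ge m(a+y)$, and (8) gives $M(a+y)\ge m^2(a+y)$.
- Otherwise $(2-m)y<ma$. Then $(2-m)x_i\le ma$: for $m<2$ because $x_i\le y$, and for $m\ge2$ because the left side is $\le0$. By (7), $d_i\ge ma+(m-1)x_i$, so
$$2d_i\ge2ma+2(m-1)x_i=m(a+x_i)+\big(ma-(2-m)x_i\big)\ge m(a+x_i),$$
and (9) gives $M(a+x_i)\ge m^2(a+x_i)$.

Since $a>0$, we may divide, and $M\ge m^2$ in both cases.

**Step 7: sharpness.** For $\rho>1$ take Lemma 1 with $n=4$, $j=2$, $x_i=\rho^i$, a reset at every step, and $v_1^{(i_0)}=\rho^{i_0-1}$ (Example 3). Then $S_i=\rho^{i-1}+\rho^i$ and $T_i=\rho^i+\rho^{i+1}$, so $\underline\chi_2=\rho$ and $\overline\chi_2=\rho^2$. This proves Theorem C. $\blacksquare$
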